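# Mahler's classes $S$ and $T$ at the fourth level of the Borel hierarchy

Throughout, $\mathbb N=\{1,2,\dots\}$. The *height* $H(P)$ of $P\in\mathbb Z[x]$ is the maximum of the absolute values of its coefficients. The letter $H$ alone denotes an integer $\ge 2$ when it appears in $\omega_d(\xi,H)$.

## 1. Degree one: reading a limsup off a continued fraction

Take a number $\xi$. How small can $P(\xi)$ be without being zero, if $P$ is an integer polynomial of degree at most $d$ and height at most $H$? Mahler measures this as follows.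

**Definition 1.** For $\xi\in\mathbb C$, $d\ge1$ and $H\ge2$ put
$$\omega_d(\xi,H)=\min\{|P(\xi)|:P\in\mathbb Z[x],\ \deg P\le d,\ H(P)\le H,\ P(\xi)\ne0\},$$
define $w_d(\xi,H)$ by $\omega_d(\xi,H)=H^{-d\,w_d(\xi,H)}$, and set
$$w_d(\xi)=\limsup_{H\to\infty}w_d(\xi,H),\qquad w(\xi)=\limsup_{d\to\infty}w_d(\xi).$$

Since $P=1$ is allowed, $\omega_d(\xi,H)\le1$ and $w_d(\xi,H)\ge0$. Also $\omega_d(\xi,H)$ does not increase with $d$, so $d\,w_d(\xi)$ does not decrease with $d$.

In degree one, continued fractions let us prescribe $w_1$ at will. Recall that an irrational $\xi=[0;a_1,a_2,\dots]\in(0,1)$ has convergents $p_k/q_k\in[0,1]$ with $q_0=1$, $q_1=a_1$, $q_{k+1}=a_{k+1}q_k+q_{k-1}$, that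
$$\frac1{q_k+q_{k+1}}<|q_k\xi-p_k|<\frac1{q_{k+1}}, \tag{1}$$
and that for $k\ge1$ one has $|b\xi-a|\ge|q_k\xi-p_k|$ for all integers $a,b$ with $1\le|b|<q_{k+1}$.

**Proposition 1.** For $\delta\in\mathbb N^{\mathbb N}$ let $a_1=2$ and $a_{k+1}=q_k^{\delta_k-1}$ for $k\ge1$, and put $\Psi(\delta)=[0;a_1,a_2,\dots]$. Then $\Psi:\mathbb N^{\mathbb N}\to(0,1)$ is continuous and $w_1(\Psi(\delta))=\limsup_k\delta_k$.

*Proof.* Let $\xi=\Psi(\delta)$. Since $q_{k-1}\le q_k\le q_k^{\delta_k}$, the recursion gives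
$$q_k^{\delta_k}\le q_{k+1}\le2q_k^{\delta_k}.$$
Let $k\ge1$ and $q_k\le H<q_{k+1}$. A linear polynomial $bx-a$ with $b\neq0$ and height at most $H$ has value at least $|q_k\xi-p_k|$ in absolute value, and this is attained by $q_kx-p_k$, whose height is $q_k$ because $0\le p_k\le q_k$. Constants have value at least $1$. So $\omega_1(\xi,H)=|q_k\xi-p_k|$, which by (1) lies between $1/(2q_{k+1})$ and $1/q_{k+1}$. Hence
$$\frac{\log q_{k+1}}{\log H}\le w_1(\xi,H)\le\frac{\log(2q_{k+1})}{\log H}\le\frac{\log(4q_k^{\delta_k})}{\log q_k}=\delta_k+\frac{\log4}{\log q_k},$$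
and for $H=q_k$ the left side is at least $\delta_k$. As $q_k\to\infty$, $w_1(\xi)=\limsup_k\delta_k$. For continuity: $\delta_1,\dots,\delta_k$ determine $a_1,\dots,a_{k+1}$, hence $p_{k+1}/q_{k+1}$, and $|\xi-p_{k+1}/q_{k+1}|<q_{k+1}^{-2}$, where $q_{k+1}$ is at least a Fibonacci number tending to infinity independently of $\delta$. $\square$

This computation has a consequence for descriptive set theory. In a Polish space $X$, $\Sigma^0_1(X)$ is the family of open sets, $\Pi^0_n(X)$ consists of the complements of $\Sigma^0_n$ sets, and $\Sigma^0_{n+1}(X)$ consists of the countable unions of $\Pi^0_n$ sets. These families are closed under finite unions and intersections and under continuous preimages, and they increase: $\Sigma^0_n\cup\Pi^0_n\subseteq\Sigma^0_{n+1}\cap\Pi^0_{n+1}$. In practice one counts quantifiers: a countable $\exists$ is a union, a countable $\forall$ an intersection. A Polish space is *zero-dimensional* if it has a basis of clopen sets; $\mathbb N^{\mathbb N}$ is an example.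

**Definition 2.** Let $\Gamma$ be $\Sigma^0_n$ or $\Pi^0_n$. A set $B\subseteq X$ is *$\Gamma$-hard* if for every zero-dimensional Polish $Y$ and every $E\in\Gamma(Y)$ there is a continuous $f:Y\to X$ with $E=f^{-1}(B)$. It is *$\Gamma$-complete* if moreover $B\in\Gamma(X)$.

For example, the set of $\delta\in\{0,1\}^{\mathbb N}$ with infinitely many $1$'s is $\Pi^0_2$-complete. It is $\Pi^0_2$ ("for all $K$ there is $k\ge K$ with $\delta_k=1$"), and hardness is the next lemma: given the sets $U_s$, send $y$ to the sequence whose $s$-th term is $1$ if $y\in U_s$ and $0$ otherwise.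

**Lemma 2.** Let $Y$ be zero-dimensional Polish and $A\in\Pi^0_2(Y)$. There are clopen sets $U_1,U_2,\dots$ with $A=\{y:y\in U_s\text{ for infinitely many }s\}$.

*Proof.* Write $A=\bigcap_rV_r$ with $V_r$ open and decreasing. Each $V_r$ is a countable union of clopen sets; subtracting from each the earlier ones, $V_r=\bigsqcup_tK_{r,t}$ with $K_{r,t}$ clopen, possibly empty. If $y\in A$, then for every $r$ the point $y$ lies in exactly one $K_{r,t}$, so it lies in infinitely many of these sets (counted by their indices). If $y\notin A$, then $y\in V_r$ for only finitely many $r$, and each such $r$ gives one $t$. Enumerate the $K_{r,t}$ as $(U_s)$. $\square$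

**Proposition 3.** For each $d$ the set $\{\xi\in\mathbb C:w_d(\xi)<\infty\}$ is $\Sigma^0_2$; for $d=1$ it is $\Sigma^0_2$-complete.

*Proof.* For $\eta>0$,
$$\{\xi:\omega_d(\xi,H)\ge\eta\}\ \text{ is closed,}\tag{2}$$
because it is the intersection, over the finitely many $P$ with $\deg P\le d$ and $H(P)\le H$, $P\ne 0$, of the closed sets $\{P(\xi)=0\}\cup\{|P(\xi)|\ge\eta\}$. And
$$w_d(\xi)<\infty\iff\exists c\in\mathbb N\ \exists H_0\ \forall H\ge H_0:\ \omega_d(\xi,H)\ge H^{-dc},$$
which is a countable union of closed sets.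

For hardness let $E\in\Sigma^0_2(Y)$, and let $(U_s)$ be as in Lemma 2 for $A=Y\setminus E$. Put $g(y)_s=1+\#\{t\le s:y\in U_t\}$ if $y\in U_s$ and $g(y)_s=1$ otherwise. Each coordinate of $g$ is locally constant, so $g:Y\to\mathbb N^{\mathbb N}$ is continuous. If $y\notin E$, then $\limsup_sg(y)_s=\infty$; if $y\in E$, then $g(y)_s=1$ for all large $s$. By Proposition 1, $f=\Psi\circ g$ satisfies $f^{-1}(\{w_1<\infty\})=E$. $\square$

The proof has two layers: a coding of the set $E$ into a sequence of integers, and a number whose approximation exponents follow that sequence, with *both* an upper and a lower bound. What changes if we ask about $w=\limsup_dw_d$, which involves all degrees at once? The coding must reach higher in the Borel hierarchy, and the number must have prescribed behavior in infinitely many degrees simultaneously. The first change turns out to be easy. The second occupies most of these notes.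

## 2. Mahler's four classes, bounded from above by counting quantifiers

**Definition 3.** Mahler's classes are

- $A$: the $\xi$ with $w(\xi)=0$ (these are exactly the algebraic numbers);
- $S$: the $\xi$ with $0<w(\xi)<\infty$;
- $T$: the $\xi$ with $w(\xi)=\infty$ and $w_d(\xi)<\infty$ for every $d$;
- $U$: the $\xi$ with $w(\xi)=\infty$ and $w_d(\xi)=\infty$ for some $d$.

They partition $\mathbb C$. Some cases by hand.

*An algebraic number.* Let $\xi=\sqrt2$ and $P(\sqrt2)=a+b\sqrt2\ne0$ with $a,b\in\mathbb Z$. Then $P(\sqrt2)P(-\sqrt2)=a^2-2b^2$ is a non-zero integer, and $|P(-\sqrt2)|\le(d+1)2^{d/2}H$. So $\omega_d(\sqrt2,H)\ge H^{-1}/((d+1)2^{d/2})$, hence $w_d(\sqrt2)\le1/d$ and $w(\sqrt2)=0$.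

*A transcendental $\xi\in(0,1)$ has $w_d(\xi)\ge1$ for all $d$.* The $(H+1)^{d+1}$ polynomials of degree at most $d$ with coefficients in $\{0,\dots,H\}$ take values in $[0,(d+1)H]$. Cut this interval into $(H+1)^{d+1}-1$ equal parts; two values share a part, and their difference is a non-zero $P$ of height at most $H$ with $0<|P(\xi)|\le(d+1)H/((H+1)^{d+1}-1)\le(d+1)H^{-d}$.

*An element of $U$.* For $\delta_k=k$ in Proposition 1, $w_1(\xi)=\infty$. Since $d\,w_d\ge w_1$, also $w_d(\xi)=\infty$ for all $d$, and $\xi\in U$.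

The question comes from "The Borel Classes" (http://www.ams.org/journals/proc/1995-123-10/S0002-9939-1995-1273503-6/S0002-9939-1995-1273503-6.pdf). It is known that $T$ is $\Pi^0_3$-hard and $U$ is $\Sigma^0_3$-complete; the conjecture is that $S$ is $\Sigma^0_4$-complete and $T$ is $\Pi^0_4$-complete. It is true.

**Theorem A.** $S\in\Sigma^0_4(\mathbb C)$ and $T\in\Pi^0_4(\mathbb C)$. For every zero-dimensional Polish space $Y$ and every $E\in\Pi^0_4(Y)$ there is a continuous $f:Y\to(0,1)\subset\mathbb C$ with $f(E)\subseteq T$ and $f(Y\setminus E)\subseteq S$. Hence $T$ is $\Pi^0_4$-complete and $S$ is $\Sigma^0_4$-complete.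

The "hence" is immediate: $S$ and $T$ are disjoint, so $f^{-1}(T)=E$ and $f^{-1}(S)=Y\setminus E$, and every $\Sigma^0_4$ set is such a complement $Y\setminus E$. The first sentence is the next proposition.

**Proposition 4.** $\{w<\infty\}\in\Sigma^0_4(\mathbb C)$, $\{w=\infty\}\in\Pi^0_4(\mathbb C)$, $S\in\Sigma^0_4(\mathbb C)$ and $T\in\Pi^0_4(\mathbb C)$.

*Proof.* We claim
$$w(\xi)<\infty\iff\exists c\in\mathbb N\ \exists D\ \forall d\ge D\ \exists H_0\ \forall H\ge H_0:\ \omega_d(\xi,H)\ge H^{-dc}.$$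
If $w(\xi)<\infty$, take an integer $c>w(\xi)$. For all large $d$ we have $w_d(\xi)<c$, so $w_d(\xi,H)<c$ for all large $H$. Conversely the right side gives $w_d(\xi)\le c$ for $d\ge D$. By (2) the part starting at $\forall H$ is closed; adding $\exists H_0$ gives $\Sigma^0_2$, then $\forall d$ gives $\Pi^0_3$, then $\exists c\,\exists D$ gives $\Sigma^0_4$. So $\{w<\infty\}$ is $\Sigma^0_4$ and its complement is $\Pi^0_4$. The set $A$ is countable, hence $\Sigma^0_2$, so $S=\{w<\infty\}\setminus A$ is $\Sigma^0_4$. Finally $T=\{w=\infty\}\cap\bigcap_d\{w_d<\infty\}$, and the second set is $\Pi^0_3$ by Proposition 3, so $T$ is $\Pi^0_4$. $\square$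

## 3. Sequences in which infinitely many values recur

For $\delta\in\mathbb N^{\mathbb N}$ let $D_\infty(\delta)$ be the set of values $v$ with $\delta_k=v$ for infinitely many $k$. For $\delta=(1,2,1,3,1,4,\dots)$ it is $\{1\}$; for $\delta=(1,\,1,2,\,1,2,3,\,\dots)$ it is $\mathbb N$. The statement "$D_\infty(\delta)$ is infinite" reads "for all $N$ there is $v\ge N$ such that for all $K$ there is $k\ge K$ with $\delta_k=v$": four alternating quantifiers. We shall see that every $\Pi^0_4$ condition can be coded this way. The arithmetic must then supply numbers that follow such a sequence.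

**Theorem B.** Let $\varphi:\mathbb N\to\mathbb N$. There is a continuous $\Phi:\mathbb N^{\mathbb N}\to(0,1)$ such that for every $\delta$, with $\xi=\Phi(\delta)$:

- (B1) $\xi$ is transcendental;
- (B2) $w_n(\xi)\le\max\big(27,\max\{\varphi(i):i\le n,\ i\in D_\infty(\delta)\}\big)$ for every $n$ (an empty inner maximum is omitted);
- (B3) $w_d(\xi)\ge\varphi(d)$ for every $d\in D_\infty(\delta)$.

*The case $\varphi(d)=d$.* If $D_\infty(\delta)$ is infinite, then $w_n(\xi)\le\max(27,n)<\infty$ for all $n$, while $w_d(\xi)\ge d$ for infinitely many $d$; so $\xi\in T$. If $D_\infty(\delta)$ is finite, then by (B2) the $w_n(\xi)$ are bounded, so $w(\xi)<\infty$, and $\xi$ is transcendental; so $\xi\in S$.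

**Lemma 5.** Let $Y$ be a Polish space and $B\in\Sigma^0_3(Y)$. Then $B$ is a countable disjoint union of $\Pi^0_2$ sets.

*Proof.* Write $B=\bigcup_jG_j$ with $G_j\in\Pi^0_2$. Then $B=\bigsqcup_j\big(G_j\setminus\bigcup_{l<j}G_l\big)$. The set $Y\setminus\bigcup_{l<j}G_l$ is $\Sigma^0_2$, so it is an increasing union of closed sets $F_m$, $m\ge1$. With $F_0=\emptyset$ it is the disjoint union of the sets $F_m\setminus F_{m-1}$. Each is the intersection of a closed and an open set, hence $\Pi^0_2$. Intersect these with $G_j$. $\square$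

**Theorem B implies Theorem A.** Let $E\in\Pi^0_4(Y)$. Write $E=\bigcap_iB_i$ with $B_i\in\Sigma^0_3$; replacing $B_i$ by $B_1\cap\dots\cap B_i$, assume $B_1\supseteq B_2\supseteq\cdots$. By Lemma 5, $B_i=\bigsqcup_jA_{ij}$ with $A_{ij}\in\Pi^0_2$. Let $(U^{ij}_s)_s$ be clopen sets as in Lemma 2 for $A_{ij}$. Fix an injection $e:\mathbb N^2\to\{2,3,\dots\}$ and a bijective enumeration $(i_k,j_k,s_k)_{k\ge1}$ of $\mathbb N^3$, and put
$$g(y)_k=\begin{cases}e(i_k,j_k)&\text{if }y\in U^{i_kj_k}_{s_k},\\1&\text{otherwise.}\end{cases}$$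
Each coordinate is locally constant, so $g:Y\to\mathbb N^{\mathbb N}$ is continuous. Every element of $D_\infty(g(y))$ other than $1$ has the form $e(i,j)$. Since $e$ is injective, $g(y)_k=e(i,j)$ exactly when $(i_k,j_k)=(i,j)$ and $y\in U^{ij}_{s_k}$; so $e(i,j)\in D_\infty(g(y))$ iff $y\in U^{ij}_s$ for infinitely many $s$, iff $y\in A_{ij}$. By disjointness, for each $i$ at most one $j$ has $y\in A_{ij}$, and one exists iff $y\in B_i$. So $D_\infty(g(y))$ is infinite iff $y\in B_i$ for infinitely many $i$, iff $y\in E$, because the $B_i$ decrease. With $\Phi$ from Theorem B for $\varphi(d)=d$, the map $f=\Phi\circ g$ sends $E$ into $T$ and $Y\setminus E$ into $S$. $\square$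

Disjointness in Lemma 5 is what makes this work: without it, a single $i$ could contribute infinitely many values $e(i,j)$.

## 4. Why one exponent for all degrees is hard to get

It remains to prove Theorem B. As in degree one we build $\xi$ as a limit of good approximations. At stage $k$ we read $d=\delta_k$, pick an algebraic number $\alpha_k$ of degree $d$, and put $\xi$ so close to $\alpha_k$ that its minimal polynomial is as small at $\xi$ as (B3) asks. If $d$ recurs, (B3) follows. The trouble is (B2): every *other* irreducible $Q$, of degree $n$ say, must satisfy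
$$|Q(\xi)|\ge H(Q)^{-Cn}\quad\text{for }H(Q)\text{ large},$$
with one constant $C$ for all $n$, and regardless of the degrees $\delta_k$. For $\delta_k=k$, say, the degrees of the $\alpha_k$ are unbounded, yet (B2) demands $w_n\le27$ for all $n$. Since $|Q(\xi)-Q(\alpha)|\le n^2H(Q)|\xi-\alpha|$ on $[0,1]$, and $|\xi-\alpha|$ may be chosen tiny, what we need is a lower bound for $|Q(\alpha)|$.

We shall use $\alpha=\theta_d+p/q$, with $\theta_d=2^{1/d}-1$ fixed of degree $d$, $q$ a large power of $2$, and $p$ odd and free. Here is what the first tools give.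

*Norms.* The product of $q^nQ(\alpha)=F(\theta_d)$, $F(x)=q^nQ(x+p/q)\in\mathbb Z[x]$, with its conjugates is a non-zero integer. This yields $|Q(\alpha)|\ge\kappa q^{-nd}H(Q)^{-(d-1)}$. Already for $n=1$ the exponent of $H(Q)$ grows with $d$, and $d$ is unbounded. So the norm argument is of use only when $n\ge d$.

*Schmidt's theorem applied to $\alpha$.* It gives the exponent $n+\epsilon$, independent of $d$, but with a constant depending on $\alpha$, about which nothing is known before $\alpha$ is chosen. Heights below the resulting threshold are not covered. Applied to $\theta_d$ instead, it makes the dependence on $q$ explicit (Lemma 8 below): $|Q(\alpha)|\ge\kappa(d,n)q^{-3n^2}H(Q)^{-2n}$. This gives $|Q(\alpha)|\ge H(Q)^{-Cn}$ once $H(Q)$ exceeds about $q^{3n/(C-2)}$, and says too little about smaller heights.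

*Counting $p$.* For smaller heights we can hope that most $p$ are good. The set of $x$ where some $Q$ of degree $n$ and height at most $H$ is too small is a union of at most $n(2H+1)^{n+1}$ intervals (one for each root) of small total length. The points $\theta_d+p/q$, $p$ odd, have spacing $2/q$, so an interval of length $t$ contains at most $qt/2+1$ of them. The terms "$+1$" sum to as much as $n(2H+1)^{n+1}$, which is small against $q$ only for $H$ up to about $q^{1/(n+1)}$. To meet the range of Schmidt's theorem one would need $3n/(C-2)\le1/(n+1)$, that is, $C\ge3n(n+1)+2$. So in this form the two methods meet only if $C$ grows like $n^2$, and then $w(\xi)<\infty$ does not follow.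

What is missing is a count of bad $p$ that works up to $H=q^{n/4}$: a power of $q$ that *grows* with $n$. The idea is to use arithmetic. If $Q_p$ is small at $\theta+p/q$, then its translate $F_p(x)=Q_p(x+p/q)$ is small at $\theta$, the same point for all $p$. Two polynomials that are both small at one point have a small resultant. The resultant of $F_p$ and $F_{p'}$ depends only on the relative translation $(p-p')/q$; if $p$ and $p'$ agree modulo a large power of $2$, this has a small denominator, and the resultant must be $0$. So, within a residue class, all the $Q_p$ are translates of one polynomial. But translating by a dyadic rational drives the height up. For example, let $G=x^2-2$ and $\tau=t/2^s$ with $t$ odd, $s\ge1$. An integer multiple $\pm2^eG(x-\tau)=\pm2^e(x^2-2\tau x+\tau^2-2)$ has integer coefficients only if $e\ge2s$, and then has height at least $4^s$. So few translates have height at most $H$.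

There will thus be three ranges of heights: bounded heights (measure, Section 5), heights up to $q^{n/4}$ (2-adic counting, Section 6), and larger heights (Schmidt, Section 7).

We recall the tools. "Irreducible" means irreducible in $\mathbb Z[x]$ of positive degree; such a polynomial is primitive and irreducible over $\mathbb Q$, so its roots are distinct.

- *Mahler measure.* For $P=a\prod_i(x-\beta_i)$ let $M(P)=|a|\prod_i\max(1,|\beta_i|)$. It is multiplicative. If $\deg P\le n$, then $M(P)\le\sqrt{n+1}\,H(P)$: by Jensen's formula and inequality, $M(P)$ is at most the mean square norm of $P$ on the unit circle, i.e. the Euclidean norm of the coefficients. And $H(P)\le2^{\deg P}M(P)$, since the coefficients are $\pm a$ times elementary symmetric functions of the $\beta_i$. For $P=2x-1$: $M(P)=2$.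
- *Resultants.* For $\deg F=n$, $\deg G=m$, $F$ with leading coefficient $f$ and roots $\beta_i$, $\mathrm{Res}(F,G)=f^m\prod_iG(\beta_i)$ is the Sylvester determinant in the coefficients, up to sign. It vanishes iff $F,G$ have a common root, is unchanged when both are translated by the same amount, and satisfies $\mathrm{Res}(cF,G)=c^m\mathrm{Res}(F,G)$.
- *The 2-adic absolute value.* $|2^su/v|_2=2^{-s}$ for $u,v$ odd; e.g. $|12|_2=\frac14$ and $|3/8|_2=8$. It extends to $\overline{\mathbb Q_2}$ with $|x-y|_2\le\max(|x|_2,|y|_2)$. A non-zero integer $g$ has $|g|_2\ge1/|g|$.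
- *Schmidt's theorem, linear-form version* (W. M. Schmidt, *Simultaneous approximation to algebraic numbers by rationals*, Acta Math. 125 (1970)). If $\alpha_1,\dots,\alpha_n$ are real algebraic and $1,\alpha_1,\dots,\alpha_n$ are linearly independent over $\mathbb Q$, then for each $\epsilon>0$ there is $c>0$ with $|x_0+x_1\alpha_1+\dots+x_n\alpha_n|\ge c(\max_i|x_i|)^{-n-\epsilon}$ for all $0\ne(x_0,\dots,x_n)\in\mathbb Z^{n+1}$.

We also use repeatedly: if $\deg Q=n$, $H(Q)\le H$ and $|\tau|\le1$, then the coefficients of $Q(x+\tau)$ are at most $2^{n+1}H$ in absolute value, because the $j$-th is bounded by $H\sum_{i=j}^n\binom ij=H\binom{n+1}{j+1}$.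

## 5. The measure of points where some $Q$ is too small

**Lemma 6.** For each $n$ there is $c_n>0$ such that for all real $C\ge4$ and $h\ge1$ the set of $x\in[0,1]$ for which some irreducible $Q$ of degree $n$ with $H(Q)\ge h$ has $|Q(x)|<H(Q)^{-Cn}$ has measure at most $c_nh^{-(C-3)n}$.

*Proof.* **Step 1: one polynomial.** Let $Q$ have leading coefficient $a$, roots $\beta_1,\dots,\beta_n$ and height $H$. Let $\beta=\beta_1$ be a root closest to $x$ (after renumbering). Then $|\beta-\beta_j|\le|\beta-x|+|x-\beta_j|\le2|x-\beta_j|$, so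
$$|Q'(\beta)|=|a|\prod_{j\ge2}|\beta-\beta_j|\le2^{n-1}|a|\prod_{j\ge2}|x-\beta_j|,\qquad\text{hence}\quad|Q(x)|\ge2^{-(n-1)}|Q'(\beta)||x-\beta|.$$
To bound $|Q'(\beta)|$ below, note that $\mathrm{Res}(Q,Q')=a^{n-1}\prod_iQ'(\beta_i)$ is a non-zero integer, the roots being distinct, and that $|Q'(\beta_i)|\le n^2H\max(1,|\beta_i|)^{n-1}$. Using the latter for $i\ge2$,
$$1\le|Q'(\beta)|\,(n^2H)^{n-1}\Big(|a|\prod_i\max(1,|\beta_i|)\Big)^{n-1}\le|Q'(\beta)|\,\big(n^2(n+1)H^2\big)^{n-1},$$
since $M(Q)\le(n+1)H$. So $|Q(x)|<H^{-Cn}$ implies that $x$ is within $2^{n-1}(n^2(n+1))^{n-1}H^{2n-2-Cn}$ of a root. These $x$ have measure at most $2n\cdot2^{n-1}(n^2(n+1))^{n-1}H^{2n-2-Cn}$.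

**Step 2: sum over $Q$.** There are at most $2(n+1)(2H+1)^n\le2(n+1)3^nH^n$ polynomials of degree $n$ and height exactly $H$. Finally
$$\sum_{H\ge h}H^{n}H^{2n-2-Cn}=\sum_{H\ge h}H^{-(C-3)n}H^{-2}\le h^{-(C-3)n}\sum_{H\ge1}H^{-2}\le2h^{-(C-3)n}.$$
The product of the constants depends on $n$ only. $\square$

## 6. Counting dyadic translates

**Lemma 7.** For each $n\ge1$ there is $c_n^*>0$ such that the following holds. Let $\theta\in[0,1]$, $q=2^m$, $H\ge1$ and $H^{4/n}\le q$. The number of integers $p$ with $|p|<q$ for which there is an irreducible $Q$ of degree $n$ with $H(Q)\le H$ and $|Q(\theta+p/q)|<H^{-6n}$ is at most $c_n^*qH^{-2/n}$.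

Note that $c_n^*$ does not depend on $\theta$. This will matter.

*Proof.* Call such $p$ bad and fix such a $Q=Q_p$ for each. Put $F_p(x)=Q_p(x+p/q)$. It has degree $n$, coefficients at most $2^{n+1}H$ in absolute value, and $|F_p(\theta)|<H^{-6n}$.

**Step 1: choose the modulus.** Let $b_n=\big((2n)!\,2^{2n(n+1)}\big)^{-1/n^2}\le1$. If $b_nH^{4/n}<1$, then $H^{2/n}<b_n^{-1/2}$ and the trivial bound $2q\le2b_n^{-1/2}qH^{-2/n}$ suffices. Otherwise let $\nu\ge0$ be the largest integer with $2^\nu\le b_nH^{4/n}$. Since $b_nH^{4/n}\le q=2^m$, $\nu\le m$; and $2^\nu>\frac12b_nH^{4/n}$.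

**Step 2: in a class mod $2^{m-\nu}$, all $F_p$ are proportional.** Let $p,p'$ be bad with $p\equiv p'\pmod{2^{m-\nu}}$, and $\tau=(p-p')/q\in2^{-\nu}\mathbb Z$. Translating both polynomials by $-p'/q$,
$$\mathrm{Res}(F_p,F_{p'})=\mathrm{Res}\big(Q_p(x+\tau),Q_{p'}(x)\big).$$
As $2^{\nu n}Q_p(x+\tau)\in\mathbb Z[x]$, homogeneity gives $2^{\nu n^2}\mathrm{Res}(F_p,F_{p'})\in\mathbb Z$.

Now bound it. The rows of the $2n\times2n$ Sylvester matrix are the coefficient vectors of $x^jF_p$ and $x^jF_{p'}$, $0\le j<n$, with columns indexed by $x^{2n-1},\dots,x,1$. Add to the last column $\theta^i$ times the column of $x^i$ for every $i\ge1$. The determinant does not change, and the last column becomes the values $\theta^jF_p(\theta)$, $\theta^jF_{p'}(\theta)$, all of absolute value $<H^{-6n}$. Expanding the determinant into $(2n)!$ products,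
$$|2^{\nu n^2}\mathrm{Res}(F_p,F_{p'})|\le2^{\nu n^2}(2n)!\,(2^{n+1}H)^{2n-1}H^{-6n}\le2^{-(n+1)}H^{-1}<1,$$
because $2^{\nu n^2}\le b_n^{n^2}H^{4n}=H^{4n}/\big((2n)!\,2^{2n(n+1)}\big)$. An integer of absolute value less than $1$ is $0$, so $F_p$ and $F_{p'}$ have a common root. They are irreducible over $\mathbb Q$, being rational translates of irreducible polynomials. Hence $F_p=\lambda F_{p'}$ with $\lambda\in\mathbb Q^*$.

**Step 3: few translates of one polynomial are low.** Fix a class mod $2^{m-\nu}$ containing a bad $p_0$ and let $G=Q_{p_0}$, with leading coefficient $g$. For bad $p$ in the class, Step 2 says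
$$Q_p(x)=\lambda\,G(x-\tau),\qquad\tau=(p-p_0)/q,\ \lambda\in\mathbb Q^*.$$
For an odd prime $\ell$, $\tau$ is $\ell$-integral. So $G(x-\tau)$ has $\ell$-integral coefficients and is non-zero mod $\ell$, because $G$ is and a translation is invertible. The same holds for $Q_p$. Hence $\ell$ does not occur in $\lambda$, and $\lambda=\pm2^e$ with $e\in\mathbb Z$. The leading coefficients of $Q_p$ and $G$ are integers of absolute value in $[1,H]$ with quotient $\lambda$, so $2^e\le H$. Since $\lambda G(-\tau)=Q_p(0)\in\mathbb Z$, we get $|G(-\tau)|_2\le|\lambda|_2^{-1}=2^e\le H$. Write $G=g\prod_{i=1}^n(x-\rho_i)$ over $\overline{\mathbb Q_2}$. As $|g|_2\ge1/|g|\ge1/H$,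
$$\prod_i|\tau+\rho_i|_2=|G(-\tau)|_2/|g|_2\le H^2,$$
so $|\tau+\rho_i|_2\le H^{2/n}$ for some $i$. If $p,p'$ in the class are distinct and correspond to the same $i$, the ultrametric inequality gives $|(p-p')/q|_2\le H^{2/n}$. Since $|1/q|_2=q$, this means $|p-p'|_2\le H^{2/n}/q$: $p\equiv p'$ modulo the least power of $2$ that is $\ge qH^{-2/n}$ (note $qH^{-2/n}\ge1$). So each $i$ accounts for at most $2H^{2/n}+1\le3H^{2/n}$ values $p\in(-q,q)$, and the class contains at most $3nH^{2/n}$ bad $p$.

**Step 4: add up.** There are $2^{m-\nu}=q2^{-\nu}<2b_n^{-1}qH^{-4/n}$ classes, so there are at most $3nH^{2/n}\cdot2b_n^{-1}qH^{-4/n}=6nb_n^{-1}qH^{-2/n}$ bad $p$. $\square$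

## 7. The points $\theta_d+p/q$

From now on $\theta_d=2^{1/d}-1\in(0,1]$. It is an algebraic integer of degree $d$ with minimal polynomial $R_d(x)=(x+1)^d-2$, by Eisenstein's criterion for $y^d-2$. For $q=2^m\ge2$, $p$ odd, $|p|<q$, put $\alpha=\theta_d+p/q$ and
$$P_\alpha(x)=q^dR_d(x-p/q)=(q(x+1)-p)^d-2q^d.$$
Its leading coefficient is $q^d$, a power of $2$, and its constant term $(q-p)^d-2q^d$ is odd; so $P_\alpha$ is primitive. Since $R_d$ is irreducible over $\mathbb Q$, $P_\alpha$ is irreducible in $\mathbb Z[x]$, of degree $d$, with root $\alpha$. The absolute values of its coefficients sum to at most $(q+|q-p|)^d+2q^d\le(3^d+2)q^d\le5^dq^d$, because $|q-p|<2q$. So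
$$q^d\le H(P_\alpha)\le5^dq^d.\tag{3}$$
For $d=1$, $q=2$, $p=1$: $\alpha=\frac32$ and $P_\alpha=2x-3$.

**Lemma 8.** Let $d,n\ge1$. There is $\kappa=\kappa(d,n)>0$ such that for all $\alpha=\theta_d+p/q$ as above and all irreducible $Q\ne\pm P_\alpha$ of degree $n$: $|Q(\alpha)|\ge\kappa\,q^{-3n^2}H(Q)^{-2n}$.

*Proof.* Let $H=H(Q)$ and $F(x)=q^nQ(x+p/q)\in\mathbb Z[x]$. Then $H(F)\le2^{n+1}q^nH$. Moreover $F(\theta_d)=q^nQ(\alpha)\ne0$, because an irreducible $Q$ vanishing at $\alpha$ equals $\pm P_\alpha$. Positive constants $\kappa',\kappa''$ depend on $d,n$ only.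

*If $n<d$:* $1,\theta_d,\dots,\theta_d^n$ are linearly independent over $\mathbb Q$, and Schmidt's theorem with $\epsilon=1$ gives $|F(\theta_d)|\ge\kappa'(q^nH)^{-n-1}$. So $|Q(\alpha)|\ge\kappa'q^{-n^2-2n}H^{-n-1}\ge\kappa'q^{-3n^2}H^{-2n}$.

*If $n\ge d$:* the norm $\prod_iF(\theta_d^{(i)})$ over the $d$ conjugates is a non-zero integer, and each factor satisfies $|F(\theta_d^{(i)})|\le\kappa''q^nH$. So $|F(\theta_d)|\ge\kappa'(q^nH)^{-(d-1)}$, and $|Q(\alpha)|\ge\kappa'q^{-nd}H^{-(d-1)}\ge\kappa'q^{-3n^2}H^{-2n}$. $\square$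

Lemmas 7 and 8 now join: the first covers heights up to $q^{n/4}$, the second the heights beyond.

**Proposition 9.** For all $N\ge1$, $\epsilon>0$ there is $h_1=h_1(N,\epsilon)$, independent of $d$ and $q$, and for every $d$ there is $q_1=q_1(d,N,\epsilon)$, such that for each $q=2^m\ge q_1$, all but at most $\epsilon q$ odd $p$ with $|p|<q$ have the property that $\alpha=\theta_d+p/q$ satisfies: $|Q(\alpha)|\ge H(Q)^{-20n}$ for all $n\le N$ and all irreducible $Q\ne\pm P_\alpha$ of degree $n$ with $H(Q)\ge h_1$.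

*Proof.* Choose $h_1=2^{j_1}\ge2$ with $\sum_{n\le N}\sum_{j>j_1}c_n^*2^{-2j/n}\le\epsilon$; the series converge, and $c_n^*$ involves neither $d$ nor $q$. Discard all $p$ that are bad in Lemma 7, with $\theta=\theta_d$, for some $n\le N$ and $H=2^j$ with $j>j_1$ and $2^{4j/n}\le q$. By Lemma 7 these number at most $\epsilon q$.

Take a remaining odd $p$ and a $Q$ as in the claim, and let $2^{j-1}\le H(Q)<2^j$. As $H(Q)\ge2^{j_1}$, $j>j_1$.

*If $2^{4j/n}\le q$:* $p$ is not bad for $n$ and $2^j$, so $|Q(\alpha)|\ge2^{-6nj}\ge(2H(Q))^{-6n}\ge H(Q)^{-12n}\ge H(Q)^{-20n}$, since $H(Q)\ge2$.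

*If $2^{4j/n}>q$:* then $q<(2H(Q))^{4/n}$, so $q^{-3n^2}>(2H(Q))^{-12n}$, and Lemma 8 gives
$$|Q(\alpha)|\ge\kappa\,(2H(Q))^{-12n}H(Q)^{-2n}=\kappa2^{-12n}H(Q)^{-14n}\ge H(Q)^{-20n},$$
provided $H(Q)^{6n}\ge2^{12n}/\kappa(d,n)$. Since $H(Q)\ge2^{j-1}>\frac12q^{n/4}$, this holds for all $n\le N$ once $q$ is large in terms of $d$ and $N$. $\square$

Two features will be used. The exponent $20n$ does not depend on $d$. And $h_1$ is known before $q$ is chosen, so heights below $h_1$ involve only finitely many polynomials, fixed while $q\to\infty$. For them the naive count of Section 4 works.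

## 8. The nested intervals

Fix $\varphi$ and put $L_d=d^2\varphi(d)+d$. We build intervals $I_0\supseteq I_1\supseteq\cdots$ with lengths $\ell_k\to0$.

**Which heights are handled at which stage.** At stage $k$ we know $\ell=\ell_{k-1}$ and choose $\alpha_k\in I_{k-1}$. We treat the $Q$ of degree $n$ with height roughly between $\ell_{k-1}^{-1/(sn)}$ and $\ell_k^{-1/(sn)}$, for some $s$, with an estimate $|Q(\alpha_k)|\ge H^{-Cn}$. At the lower end, Lemma 6 must give a measure small against $\ell$: $h^{-(C-3)n}=\ell^{(C-3)/s}$, so we need $C-3>s$. At the upper end, the passage from $\alpha_k$ to $\xi$ needs $H^{Cn+1}\ell_k$ small: $C+1/n<s$. These conflict. So we use two exponents. With $s=22$, take $C=26$ at the lower end, and switch to $C=20$ at a somewhat larger height $\ell_{k-1}^{-1/(16n)}$, where $C-3=17>16$. Below the switch, all heights are bounded in terms of $\ell_{k-1}$, so there the passage from $\alpha_k$ to $\xi$ costs nothing: $\ell_k$ is chosen later. Accordingly put, for $0<\ell<1$,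
$$a(\ell,n)=\ell^{-1/(22n)}\le b(\ell,n)=\ell^{-1/(16n)}.$$
With $c_n$ from Lemma 6, choose $\lambda_k\in(0,2^{-22k}]$ for $k\ge2$ such that for $0<\ell\le\lambda_k$
$$\sum_{n\le k-1}c_n\big(\ell^{23/22}+\ell^{17/16}\big)\le\ell/40,\qquad4n^2\ell^{1/22}\le1\quad(n\le k-1).\tag{4}$$

**The construction.** Let $\delta\in\mathbb N^{\mathbb N}$, $I_0=[\frac14,\frac34]$, $\ell_0=\frac12$. For $k\ge1$ let $I_{k-1}=[u,u+\ell]$ be given, $\ell=\ell_{k-1}$, with $\ell_{k-1}\le\lambda_k$ if $k\ge2$. Put $d=\delta_k$, $a_{k-1}(n)=a(\ell_{k-1},n)$, $b_{k-1}(n)=b(\ell_{k-1},n)$ and $J=(u,u+\ell/2)$. We choose $q=q_k=2^m\ge2^k$ and $p=p_k$ odd with $\alpha_k=\theta_d+p/q\in J$. Since $\alpha_k\in(\frac14,\frac34)$ and $\theta_d\in(0,1]$, this forces $|p|<q$. We set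
$$I_k=\big[\alpha_k+\tfrac12q^{-L_d},\ \alpha_k+q^{-L_d}\big],\qquad\ell_k=\tfrac12q^{-L_d},\qquad P_k=P_{\alpha_k}.$$

*Requirements on $p$*, besides $p$ odd and $\alpha_k\in J$:

- (R1) For $n\le k-1$ and irreducible $Q\ne\pm P_k$ of degree $n$: $|Q(\alpha_k)|\ge H(Q)^{-26n}$ if $a_{k-1}(n)\le H(Q)<b_{k-1}(n)$, and $|Q(\alpha_k)|\ge H(Q)^{-20n}$ if $H(Q)\ge b_{k-1}(n)$.
- (R2) $I_k$ contains no element of the finite set $Z_k$ of real roots of non-zero integer polynomials of degree $\le k$ and height $\le k$.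

*Requirements on $q=2^m$:*

- $q\ge2^k$;
- $q^{-L_d}<\ell/2$, so that $I_k\subseteq I_{k-1}$, as $\alpha_k<u+\ell/2$;
- $\ell_k\le\lambda_{k+1}$;
- $4n^2\,b_{k-1}(n)^{26n+1}\,\ell_k\le1$ for $n\le k-1$.

All requirements on $q$ hold for large $q$, since $\ell_k=\frac12q^{-L_d}\to0$ as $q\to\infty$ while $b_{k-1}(n)$ is fixed.

**Lemma 10.** At each stage $k$, for all large $q=2^m$ there is a $p$ that meets the requirements on $p$.

*Proof.* The odd $p$ give points $\theta_d+p/q$ with spacing $2/q$, so at least $q\ell/4-1\ge q\ell/5$ odd $p$ (for large $q$) have $\theta_d+p/q\in J$. From these we discard three sets.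

(i) *Large heights; only if $k\ge2$.* Discard the at most $q\ell/20$ exceptional $p$ of Proposition 9 with $N=k-1$ and $\epsilon=\ell/20$. For the others, the inequalities in (R1) hold for all $Q\ne\pm P_k$ with $H(Q)\ge h_1=h_1(k-1,\ell/20)$, because $H^{-20n}\ge H^{-26n}$. Recall that $h_1$ does not depend on $q$.

(ii) *Heights below $h_1$; only if $k\ge2$.* Discard those $p$ for which an inequality in (R1) fails for some irreducible $Q\neq\pm P_k$ of degree $n\le k-1$ with $H(Q)<h_1$. Then $\theta_d+p/q$ lies in the set $B\subseteq[0,1]$ of all $x$ at which, for some irreducible $Q$ of degree $n\le k-1$ with $H(Q)<h_1$, either $H(Q)\ge a_{k-1}(n)$ and $|Q(x)|<H(Q)^{-26n}$, or $H(Q)\ge b_{k-1}(n)$ and $|Q(x)|<H(Q)^{-20n}$. This set is independent of $q$, and it is defined by finitely many polynomial inequalities, so it is a finite union of intervals. Lemma 6 with $C=26$, $h=a_{k-1}(n)$ and with $C=20$, $h=b_{k-1}(n)$ gives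
$$|B|\le\sum_{n\le k-1}c_n\big(a_{k-1}(n)^{-23n}+b_{k-1}(n)^{-17n}\big)=\sum_{n\le k-1}c_n\big(\ell^{23/22}+\ell^{17/16}\big)\le\ell/40$$
by (4). An interval of length $t$ contains at most $qt/2+1$ of the points, so at most $q|B|/2+O_B(1)\le q\ell/80+O_B(1)\le q\ell/30$ values of $p$ are discarded for large $q$.

(iii) *Distance from $Z_k$.* Fix $\eta>0$ with $2\eta|Z_k|\le\ell/100$. Discard those $p$ with $\theta_d+p/q$ at distance $\le\eta$ from $Z_k$. They number at most $|Z_k|(\eta q+1)\le q\ell/200+|Z_k|\le q\ell/50$ for large $q$. If also $q^{-L_d}<\eta$, the other $p$ satisfy (R2), since $I_k$ lies within $q^{-L_d}$ of $\alpha_k$.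

Since $\frac1{20}+\frac1{30}+\frac1{50}<\frac15$, some $p$ remains. $\square$

At each stage take the least $m$ such that $q=2^m$ meets the requirements on $q$ and some $p$ meets the requirements on $p$, and then the least such $p$. Thus $I_k$ depends only on $\delta_1,\dots,\delta_k$. Since $\ell_k\le\lambda_{k+1}\le2^{-22(k+1)}$ for every $\delta$, defining $\Phi(\delta)$ as the unique point of $\bigcap_kI_k$ gives a continuous map
$$\Phi:\mathbb N^{\mathbb N}\to[\tfrac14,\tfrac34]\subset(0,1).$$

## 9. Lower bounds at the limit point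

Let $\xi=\Phi(\delta)$ and write $a_k(n)=a(\ell_k,n)$.

**Proof of (B1).** Every real algebraic number lies in $Z_k$ for all large $k$, and $\xi\in I_k$ for all $k$. By (R2), $\xi$ is transcendental. $\square$

The next lemma transfers (R1) from $\alpha_k$ to $\xi$.

**Lemma 11.** Let $n\ge1$ and let $Q$ be irreducible of degree $n$ with $H(Q)\ge a_n(n)$. Then $Q\in\{\pm P_k:k\ge1\}$ or $|Q(\xi)|\ge H(Q)^{-27n}$.

*Proof.* Write $H=H(Q)$. The $\ell_k$ decrease to $0$, so $a_k(n)$ increases to $\infty$ with $k$, and there is $k\ge n+1$ with $a_{k-1}(n)\le H\le a_k(n)$. As $k\ge2$, $\ell_{k-1}\le\lambda_k\le2^{-22k}$, so $H\ge2^{k/n}\ge2$. Suppose $Q\ne\pm P_k$. With $d=\delta_k$, both $\xi$ and $\alpha_k$ lie in $[0,1]$ and $|\xi-\alpha_k|\le q_k^{-L_d}=2\ell_k$. Since $|Q'|\le n^2H$ on $[0,1]$,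
$$|Q(\xi)-Q(\alpha_k)|\le2n^2H\ell_k.$$

*If $H<b_{k-1}(n)$:* then $|Q(\alpha_k)|\ge H^{-26n}$ by (R1), as $n\le k-1$. The last requirement on $q_k$ gives $4n^2H^{26n+1}\ell_k\le1$, i.e. $2n^2H\ell_k\le\frac12H^{-26n}$. So $|Q(\xi)|\ge\frac12H^{-26n}\ge H^{-27n}$.

*If $H\ge b_{k-1}(n)$:* then $|Q(\alpha_k)|\ge H^{-20n}$ by (R1). From $H\le a_k(n)=\ell_k^{-1/(22n)}$ and $(20n+1)/(22n)\le21/22$ we get $4n^2H^{20n+1}\ell_k\le4n^2\ell_k^{1/22}\le1$, by (4), because $\ell_k\le\lambda_{k+1}$ and $n\le k$. So $|Q(\xi)|\ge\frac12H^{-20n}\ge H^{-27n}$. $\square$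

**The size of $P_k(\xi)$.** Let $d=\delta_k$, $q=q_k$ and $\eta=\xi-\alpha_k\in[\frac12q^{-L_d},q^{-L_d}]$. Since $\xi-p_k/q+1=2^{1/d}+\eta$,
$$P_k(\xi)=q^d\big((2^{1/d}+\eta)^d-2\big).$$
By the mean value theorem the bracket is $d\,t^{d-1}\eta$ for some $t$ with $1\le t\le3$, so $q^d\eta\le P_k(\xi)\le d3^{d-1}q^d\eta$. As $L_d-d=d^2\varphi(d)$, (3) yields
$$\tfrac12H(P_k)^{-d\varphi(d)}\le\tfrac12q^{-d^2\varphi(d)}\le|P_k(\xi)|\le d3^{d-1}q^{-d^2\varphi(d)}\le C_d\,H(P_k)^{-d\varphi(d)},\tag{5}$$
with $C_d=d3^{d-1}5^{d^2\varphi(d)}$.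

**Proof of (B3).** If $d\in D_\infty(\delta)$, there are infinitely many $k$ with $\deg P_k=d$. For these $H(P_k)\ge q_k^d\ge2^{kd}\to\infty$ and $P_k(\xi)\ne0$. By (5), $w_d(\xi,H(P_k))\ge\varphi(d)-\log C_d/(d\log H(P_k))$, so $w_d(\xi)\ge\varphi(d)$. $\square$

**Proof of (B2).** **Step 1: irreducible polynomials.** Let $e_i=27i$ if $i\notin D_\infty(\delta)$ and $e_i=\max(27i,i\varphi(i))$ if $i\in D_\infty(\delta)$. Fix $n$. There is $c\in(0,1]$ with
$$|Q(\xi)|\ge c\,H(Q)^{-e_i}\quad\text{for all irreducible }Q\text{ of degree }i\le n.\tag{6}$$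
Indeed, if $H(Q)\ge a_i(i)$ and $Q$ is not some $\pm P_k$, this is Lemma 11. If $Q=\pm P_k$, then $\delta_k=i$; when $i\in D_\infty(\delta)$, use the lower bound in (5), and when $i\notin D_\infty(\delta)$ there are only finitely many such $k$. Finally only finitely many $Q$ of degree $i$ have $H(Q)<a_i(i)$. For the finitely many exceptions $Q(\xi)\ne0$ by (B1), so a small enough $c$ takes care of them.

**Step 2: all polynomials.** Let $K=\max_{i\le n}e_i/i$. Let $P\in\mathbb Z[x]$ be non-zero with $\deg P\le n$ and $H(P)\le H$. Write $P=a\prod_jQ_j$ with $a\in\mathbb Z\setminus\{0\}$ and $Q_j$ irreducible of degree $i_j$. Then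
$$\prod_jH(Q_j)\le\prod_j2^{i_j}M(Q_j)\le2^nM(P)\le2^n\sqrt{n+1}\,H.$$
By (6), as there are at most $n$ factors and $i_j\le n$, $H(Q_j)\ge1$,
$$|P(\xi)|\ge\prod_jc\,H(Q_j)^{-Ki_j}\ge c^n\Big(\prod_jH(Q_j)\Big)^{-Kn}\ge c^n\big(2^n\sqrt{n+1}\,H\big)^{-Kn}.$$
So $w_n(\xi)\le K=\max\big(27,\max\{\varphi(i):i\le n,\ i\in D_\infty(\delta)\}\big)$. $\square$

This proves Theorem B, and with Section 3 and Proposition 4 also Theorem A: $S$ is $\Sigma^0_4$-complete and $T$ is $\Pi^0_4$-complete.

## 10. Sandwiched sets, open subsets, and exact exponents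

**Theorem C.**

(a) (*Simultaneous hardness.*) Any set $B\subseteq\mathbb C$ with $T\subseteq B\subseteq\mathbb C\setminus S$ is $\Pi^0_4$-hard, and any $B$ with $S\subseteq B\subseteq\mathbb C\setminus T$ is $\Sigma^0_4$-hard. In particular $T\cup U=\{w=\infty\}$ is $\Pi^0_4$-complete and $A\cup S=\{w<\infty\}$ is $\Sigma^0_4$-complete. Hence none of $S,\ A\cup S$ is $\Pi^0_4$, and none of $T,\ T\cup U$ is $\Sigma^0_4$.

(b) (*Localization.*) For every non-empty open $V\subseteq\mathbb R$ or $V\subseteq\mathbb C$, $S\cap V$ is $\Sigma^0_4$-complete and $T\cap V$ is $\Pi^0_4$-complete in $V$.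

(c) (*Exact exponents.*) If $\varphi:\mathbb N\to\mathbb N$ is non-decreasing with $\varphi\ge27$, then the map $\Phi$ of Theorem B satisfies $w_d(\Phi(\delta))=\varphi(d)$ for all $d\in D_\infty(\delta)$. If moreover $\varphi$ is unbounded, then $\Phi(\delta)\in T$ if $D_\infty(\delta)$ is infinite and $\Phi(\delta)\in S$ otherwise.

*Proof of (a).* The map $f$ of Theorem A has $f(E)\subseteq T$ and $f(Y\setminus E)\subseteq S$. So $f^{-1}(B)=E$ in the first case and $f^{-1}(B)=Y\setminus E$ in the second. The upper bounds for $\{w=\infty\}$ and $\{w<\infty\}$ are in Proposition 4. For the last sentence recall that there is a set in $\Pi^0_4(\mathbb N^{\mathbb N})\setminus\Sigma^0_4(\mathbb N^{\mathbb N})$. It is a continuous preimage of each $\Pi^0_4$-complete set, so no such set is $\Sigma^0_4$; pass to complements for the other case. $\square$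

*Proof of (b).* The upper bounds restrict to $V$. For hardness choose a rational $\mu>0$ and $\rho\in\mathbb Q(i)$, with $\rho\in\mathbb Q$ if $V\subseteq\mathbb R$, such that $\mu[0,1]+\rho\subseteq V$, and replace $f$ by $\mu f+\rho$. It suffices to show: if $\xi\in(0,1)$ is in $S$ (resp. $T$), then so is $\zeta=\mu\xi+\rho$. Note that $\zeta$ is transcendental. Constants below depend on $d,\mu,\rho$ only.

**Step 1: $w_d(\zeta)\le2w_{2d}(\xi)$.** Let $P\in\mathbb Z[x]$, $\deg P\le d$, $H(P)\le H$, $P(\zeta)\ne0$. The polynomial $P(\mu x+\rho)P(\mu x+\bar\rho)$ is invariant under complex conjugation of its coefficients. If $s\in\mathbb N$ is a common denominator of $\mu$ and $\rho$, then for $N=s^{2d}$ the polynomial $N\,P(\mu x+\rho)P(\mu x+\bar\rho)$ has coefficients in $\mathbb Z[i]\cap\mathbb R=\mathbb Z$. It has degree $\le2d$ and height $\le c_1H^2$ with some $c_1\ge1$, and its value at the real number $\xi$ is $N\,P(\zeta)P(\bar\zeta)=N|P(\zeta)|^2\ne0$. Hence, with $H'=\lfloor c_1H^2\rfloor$,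
$$N\,\omega_d(\zeta,H)^2\ge\omega_{2d}(\xi,H'),\quad\text{i.e.}\quad w_d(\zeta,H)\le w_{2d}(\xi,H')\frac{\log H'}{\log H}+\frac{\log N}{2d\log H}.$$
As $\log H'/\log H\to2$, the claim follows.

**Step 2: $w_d(\xi)\le4w_{2d}(\zeta)+\frac1d$.** Let $P\in\mathbb Z[x]$, $\deg P\le d$, $H(P)\le H$, $P(\xi)\ne0$. As in Step 1, for suitable $N\in\mathbb N$ the polynomial $N\,P((x-\rho)/\mu)P((x-\bar\rho)/\mu)$ is in $\mathbb Z[x]$, of degree $\le2d$ and height $\le c_2H^2$ with $c_2\ge1$. Its value at $\zeta$ is $N\,P(\xi)\,P(\xi+(\rho-\bar\rho)/\mu)$. This is non-zero, because $\xi+(\rho-\bar\rho)/\mu$ is transcendental, and at most $c_3H|P(\xi)|$ in absolute value. Hence, with $H'=\lfloor c_2H^2\rfloor$,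
$$\omega_{2d}(\zeta,H')\le c_3H\,\omega_d(\xi,H),\quad\text{i.e.}\quad w_d(\xi,H)\le2w_{2d}(\zeta,H')\frac{\log H'}{\log H}+\frac1d+\frac{\log c_3}{d\log H},$$
and the claim follows.

**Step 3: conclusion.** By Step 1 all $w_d(\zeta)$ are finite if all $w_d(\xi)$ are, and $w(\zeta)\le2w(\xi)$. By Step 2, $w(\xi)\le4w(\zeta)$. As $\zeta\notin A$, $\zeta$ is in $S$ (resp. $T$) if $\xi$ is. $\square$

*Proof of (c).* For $d\in D_\infty(\delta)$, (B3) and (B2) give $\varphi(d)\le w_d(\Phi(\delta))\le\max(27,\max_{i\le d}\varphi(i))=\varphi(d)$. If $D_\infty(\delta)$ is infinite and $\varphi$ is non-decreasing and unbounded, then $w=\infty$, while all $w_n<\infty$ by (B2); so $\Phi(\delta)\in T$. If $D_\infty(\delta)$ is finite, then $w<\infty$ by (B2), and $\Phi(\delta)$ is transcendental by (B1), hence in $S$. $\square$
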